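# Filters of low Borel class and high rank: a $\mathbf{\Pi}^0_5$ filter of rank 3

## The first guess: one step of rank costs two Borel classes

Take a sequence of continuous functions on the Cantor space and pass to its pointwise limit. One limit produces the functions of Baire class 1, a limit of limits produces class 2, and so on. A double limit can also be described as a single limit of a countable family $(f_{j,c})$, provided that "for all but finitely many $n$" is replaced by "for all but finitely many $j$, for all but finitely many $c$". So a filter on a countable set can do the work of several limits at once. How complicated, as a set, must a filter be in order to do the work of $\xi$ limits?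

Each ordinary limit contributes the phrase "for all but finitely many $j$", that is, $\exists p\,\forall j\ge p$: two quantifiers, so two Borel classes. With $n$ limits one arrives at a $\mathbf{\Sigma}^0_{2n}$ filter. The first guess is that this price is right: a filter that does the work of $n$ limits can be found in $\mathbf{\Sigma}^0_{2n}$ but not in the dual class $\mathbf{\Pi}^0_{2n}$. This guess, extended to all countable ordinals, is Conjecture 8.5 of "Filter descriptive classes of Borel functions". We make it precise, test it on one and two limits, where it is true, and then prove that it is false from three limits on.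

## Filters, limits along a filter, and rank

A *filter* means a proper filter on $\omega$: a nonempty family $\mathcal F\subseteq\mathcal P(\omega)$, closed under finite intersections and supersets, with $\emptyset\notin\mathcal F$. We identify $\mathcal P(\omega)$ with $\mathbf 2^\omega$, with the product topology, so it makes sense to say that a filter is $\mathbf{\Sigma}^0_\eta$ or $\mathbf{\Pi}^0_\eta$. A filter on a countably infinite set $D$ is identified with one on $\omega$ by a bijection; permuting coordinates is a homeomorphism, so the Borel class does not change. A filter is *free* if it contains all cofinite sets.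

From the textbook theory of the Borel hierarchy of $\mathbf 2^\omega$ we use the following. We have $\mathbf{\Sigma}^0_\alpha\cup\mathbf{\Pi}^0_\alpha\subseteq\mathbf{\Delta}^0_{\alpha+1}$. The class $\mathbf{\Sigma}^0_\alpha$ is closed under countable unions, $\mathbf{\Pi}^0_\alpha$ under countable intersections, and both are closed under continuous preimages. For each countable $\alpha\ge1$ there is a set in $\mathbf{\Sigma}^0_\alpha\setminus\mathbf{\Pi}^0_\alpha$, and its complement lies in $\mathbf{\Pi}^0_\alpha\setminus\mathbf{\Sigma}^0_\alpha$. For $\alpha\ge2$, a $\mathbf{\Sigma}^0_\alpha$ set is a countable union of sets in $\mathbf{\Pi}^0_\beta$ with $\beta<\alpha$, hence a countable union of $\mathbf{\Delta}^0_\alpha$ sets.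

**Definition (class of a function).** A function $f:\mathbf 2^\omega\to\mathbb R$ is *of class* $\xi$ if $f^{-1}(U)\in\mathbf{\Sigma}^0_{1+\xi}$ for every open $U\subseteq\mathbb R$. Class $0$ means continuous, and class $1$ means Baire class $1$.

Example: the indicator function $1_P$ is of class $\xi$ exactly when $P\in\mathbf{\Delta}^0_{1+\xi}$, because the preimages of open sets are among $\emptyset$, $P$, $\mathbf 2^\omega\setminus P$, $\mathbf 2^\omega$, and both $P$ and its complement occur.

**Definition (limit along a filter).** We write $f=\lim_{\mathcal F}f_n$ if for every $x\in\mathbf 2^\omega$ and every neighborhood $V$ of $f(x)$ we have $\{n:f_n(x)\in V\}\in\mathcal F$.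

**Definition (rank).** The definition rests on a known theorem: for every analytic filter $\mathcal F$, the set of all functions $\lim_{\mathcal F}f_n$ with all $f_n:\mathbf 2^\omega\to\mathbb R$ continuous is exactly the set of Borel functions of class $\xi$, for some countable ordinal $\xi$. This $\xi$ is the *rank* $\operatorname{rk}(\mathcal F)$. In particular every Borel filter has a rank.

Two examples. If $\mathcal F=\{A:0\in A\}$, then $f=\lim_{\mathcal F}f_n$ forces $f_0(x)\in V$ for every neighborhood $V$ of $f(x)$, so $f=f_0$: the rank is $0$. If $\mathcal F$ is the *Fréchet filter* $\mathrm{Fr}$ of cofinite sets, then $\lim_{\mathcal F}$ is the ordinary pointwise limit, and the pointwise limits of continuous functions on $\mathbf 2^\omega$ are the Baire class $1$ functions: the rank is $1$. As a countable set, $\mathrm{Fr}$ is $\mathbf{\Sigma}^0_2$.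

For a countable ordinal $\xi>0$, write $\xi=\lambda+n$ with $\lambda$ limit or $0$ and $n<\omega$, and put
$$\xi^*=\begin{cases}\lambda&\text{if }\xi=\lambda\text{ is limit},\\ 1+\lambda+2n-1&\text{if }\xi\text{ is successor.}\end{cases}$$
So $n^*=2n$ for finite $n$: $1^*=2$, $2^*=4$, $3^*=6$. For $\lambda$ limit, $1+\lambda=\lambda$, so $(\lambda+1)^*=\lambda+1$, $(\lambda+2)^*=\lambda+3$, and in general $(\lambda+n)^*=\lambda+2n-1$ for $n\ge1$.

We take two known results for granted, valid for all countable $\xi>0$:

* (a) there is no $\mathbf{\Pi}^0_{1+\xi}$ filter of rank $\ge\xi$;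
* (b) there is a $\mathbf{\Sigma}^0_{\xi^*}$ filter of rank $\xi$.

**Conjecture 8.5.** For every countable ordinal $\xi>0$, there is no $\mathbf{\Pi}^0_{\xi^*}$ filter of rank $\ge\xi$.

For $\xi=3$, fact (a) excludes $\mathbf{\Pi}^0_4$, while the conjecture would exclude $\mathbf{\Pi}^0_6$. We will find a filter between the two.

## Replacing functions by clopen sets

We work with sets rather than functions. The next lemma is the dictionary.

**Lemma 1.**

1. If $\operatorname{rk}(\mathcal L)\ge1$, then $\mathcal L$ contains all cofinite sets, so no finite set is in $\mathcal L$.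
2. If $\operatorname{rk}(\mathcal L)\ge\zeta\ge1$ and $\theta\subseteq\mathbf 2^\omega$ is $\mathbf{\Delta}^0_{1+\zeta}$, there are clopen sets $\theta^c$ ($c\in\omega$) with $\{c:x\in\theta^c\Leftrightarrow x\in\theta\}\in\mathcal L$ for every $x$.
3. Let $\mathcal G$ be a Borel filter on $D$, let $C_d$ ($d\in D$) be clopen, and let $P\subseteq\mathbf 2^\omega$ be such that $\{d:x\in C_d\Leftrightarrow x\in P\}\in\mathcal G$ for all $x$. If $P\notin\mathbf{\Delta}^0_{1+\zeta}$, then $\operatorname{rk}(\mathcal G)\ge\zeta+1$.

*Proof.* (1) Suppose that some $n$ belongs to every member of $\mathcal L$. If $f=\lim_{\mathcal L}f_j$, then $f_n(x)\in V$ for every $x$ and every neighborhood $V$ of $f(x)$, so $f=f_n$ is continuous. Then the rank is $0$, a contradiction. Hence for each $n$ some $X\in\mathcal L$ omits $n$, and $\omega\setminus\{n\}\supseteq X$ is in $\mathcal L$. Finite intersections give all cofinite sets. A finite set in $\mathcal L$ would meet its cofinite complement in $\emptyset\in\mathcal L$.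

(2) The function $1_\theta$ is of class $\zeta$, hence of class $\operatorname{rk}(\mathcal L)$, so $1_\theta=\lim_{\mathcal L}g_c$ with $g_c$ continuous. The sets $\{g_c\ge2/3\}$ and $\{g_c\le1/3\}$ are disjoint and compact in a zero-dimensional space, so some clopen $\theta^c$ contains the first and misses the second. If $x\in\theta$, then $\{c:g_c(x)>2/3\}\in\mathcal L$, and $x\in\theta^c$ for these $c$. If $x\notin\theta$, then $\{c:g_c(x)<1/3\}\in\mathcal L$, and $x\notin\theta^c$ for these $c$.

(3) The hypothesis says that $1_P=\lim_{\mathcal G}1_{C_d}$, and the functions $1_{C_d}$ are continuous. If $\operatorname{rk}(\mathcal G)\le\zeta$, then $1_P$ is of class $\zeta$, so $P\in\mathbf{\Delta}^0_{1+\zeta}$, a contradiction. $\square$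

So a lower bound $\operatorname{rk}(\mathcal G)\ge\zeta+1$ means: along $\mathcal G$, clopen sets converge pointwise to a set that is not $\mathbf{\Delta}^0_{1+\zeta}$.

## Ranks one and two: the guess survives

**Rank 1.** By fact (a) with $\xi=1$ there is no $\mathbf{\Pi}^0_2$ filter of rank $\ge1$; here is the argument by hand. Such a filter $\mathcal F$ contains all cofinite sets by Lemma 1(1), so it is dense in $\mathbf 2^\omega$. A dense $\mathbf{\Pi}^0_2$ set is a dense $G_\delta$, hence comeager. The map $A\mapsto\omega\setminus A$ is a homeomorphism, so $\{A:\omega\setminus A\in\mathcal F\}$ is comeager too. By the Baire category theorem some $A$ has $A\in\mathcal F$ and $\omega\setminus A\in\mathcal F$, so $\emptyset\in\mathcal F$, a contradiction. So the guess is right for $\xi=1$.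

**Products with the Fréchet filter.** For a filter $\mathcal F$ on $\omega$ and $A\subseteq\omega\times\omega$, let $A_j=\{c:(j,c)\in A\}$ and
$$\mathrm{Fr}\otimes\mathcal F=\{A\subseteq\omega\times\omega:A_j\in\mathcal F\text{ for all but finitely many }j\}.$$
This is a proper filter: closure under supersets and intersections is computed section by section, $\omega\times\omega$ is in it, and $\emptyset$ is not, since $\emptyset\notin\mathcal F$.

**Lemma 2.** Let $\mathcal F$ be a Borel filter with $\operatorname{rk}(\mathcal F)\ge\zeta\ge1$. Then $\operatorname{rk}(\mathrm{Fr}\otimes\mathcal F)\ge\zeta+1$. If $\mathcal F$ is $\mathbf{\Sigma}^0_\eta$, then $\mathrm{Fr}\otimes\mathcal F$ is $\mathbf{\Sigma}^0_{\eta+2}$; if $\mathcal F$ is $\mathbf{\Pi}^0_\eta$, then $\mathrm{Fr}\otimes\mathcal F$ is $\mathbf{\Sigma}^0_{\eta+1}$.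

*Proof.* Membership reads $\exists p\,\forall j\ge p\ (A_j\in\mathcal F)$, and $A\mapsto A_j$ is continuous. If $\mathcal F$ is $\mathbf{\Sigma}^0_\eta$, then "$\forall j$" gives $\mathbf{\Pi}^0_{\eta+1}$ and "$\exists p$" gives $\mathbf{\Sigma}^0_{\eta+2}$. If $\mathcal F$ is $\mathbf{\Pi}^0_\eta$, then "$\forall j$" stays in $\mathbf{\Pi}^0_\eta$ and "$\exists p$" gives $\mathbf{\Sigma}^0_{\eta+1}$.

For the rank, take $P\in\mathbf{\Sigma}^0_{1+\zeta}\setminus\mathbf{\Pi}^0_{1+\zeta}$. Since $1+\zeta\ge2$, we can write $P=\bigcup_j\theta_j$ with $\theta_j\in\mathbf{\Delta}^0_{1+\zeta}$, and taking finite unions we may assume that the $\theta_j$ increase. Let $\theta_j^c$ be clopen sets as in Lemma 1(2) for $\mathcal F$ and $\theta_j$. Fix $x$. For all large $j$ we have $x\in\theta_j\Leftrightarrow x\in P$, and for such $j$ the set $\{c:x\in\theta_j^c\Leftrightarrow x\in P\}$ is in $\mathcal F$. So $\{(j,c):x\in\theta_j^c\Leftrightarrow x\in P\}\in\mathrm{Fr}\otimes\mathcal F$. As $P\notin\mathbf{\Delta}^0_{1+\zeta}$, Lemma 1(3) gives rank $\ge\zeta+1$. $\square$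

**Rank 2.** By Lemma 2, $\mathrm{Fr}\otimes\mathrm{Fr}$ is $\mathbf{\Sigma}^0_4$ of rank $\ge2$. Its rank is exactly $2$. Suppose that it is at least $3$, and take $P\in\mathbf{\Sigma}^0_3\setminus\mathbf{\Pi}^0_3$. Then $P\in\mathbf{\Delta}^0_4=\mathbf{\Delta}^0_{1+3}$, so Lemma 1(2) gives clopen sets $C_{j,c}$ such that for every $x$: for all large $j$, for all large $c$, $x\in C_{j,c}\Leftrightarrow x\in P$. Consequently
$$x\in P\iff\forall p\ \exists j\ge p\ \exists q\ \forall c\ge q\quad x\in C_{j,c}.$$
Indeed, if $x\in P$, every large $j$ works. If $x\notin P$, then for every large $j$ we have $x\notin C_{j,c}$ for all large $c$, so no large $j$ works. The right side is $\mathbf{\Pi}^0_3$, a contradiction.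

Iterating Lemma 2 from $\mathrm{Fr}$, we get for each $n$ a $\mathbf{\Sigma}^0_{2n}$ filter of rank $\ge n$: this is the price in the guess. For $\xi=2$ the guess is again right. Here we quote a theorem of Debs and Saint Raymond, *Filter descriptive classes of Borel functions*, Fund. Math. 204 (2009):

* (c) every free $\mathbf{\Pi}^0_4$ filter has rank $1$.

A filter that is not free has rank $0$ by Lemma 1(1), so no $\mathbf{\Pi}^0_4$ filter has rank $\ge2$. Fact (c) will be used for nothing else.

## From rank three on: what is true

**Theorem 1.** There is a $\mathbf{\Pi}^0_5$ filter of rank exactly $3$. Since $\mathbf{\Pi}^0_5\subseteq\mathbf{\Pi}^0_6=\mathbf{\Pi}^0_{3^*}$, Conjecture 8.5 is false.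

**Theorem 2.** The statement "there is no $\mathbf{\Pi}^0_{\xi^*}$ filter of rank $\ge\xi$" is

* true for $\xi=1$, $\xi=2$, $\xi=\lambda$ and $\xi=\lambda+1$ ($\lambda$ a countable limit ordinal);
* false for every other countable $\xi>0$, i.e. for $\xi=n$ with $3\le n<\omega$, and for $\xi=\lambda+n$ with $\lambda$ limit and $2\le n<\omega$.

**Theorem 3.**

1. For $\xi=3$ the class $\mathbf{\Pi}^0_5$ is optimal: no $\mathbf{\Pi}^0_4$ filter has rank $\ge3$. For every countable limit $\lambda$ there is a $\mathbf{\Pi}^0_{\lambda+3}$ filter of rank exactly $\lambda+2$, and no $\mathbf{\Pi}^0_{\lambda+2}$ filter has rank $\ge\lambda+2$.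
2. For all $j\ge1$ there is a $\mathbf{\Pi}^0_{4j+1}$ filter of rank $\ge3j$ (whereas $(3j)^*=6j$), and for each countable limit $\lambda$ a $\mathbf{\Pi}^0_{\lambda+4j-1}$ filter of rank $\ge\lambda+3j-1$.

Everything rests on one construction, which gains two ranks at once at the price of three classes.

**Lemma 3.** Let $2\le\eta<\omega_1$, $1\le\zeta<\omega_1$, and let $\mathcal L$ be a $\mathbf{\Sigma}^0_\eta$ filter with $\operatorname{rk}(\mathcal L)\ge\zeta$. Then there is a $\mathbf{\Pi}^0_{\eta+3}$ filter $\mathcal F$ with $\operatorname{rk}(\mathcal F)\ge\zeta+2$.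

Two applications of Lemma 2 would give $\mathbf{\Sigma}^0_{\eta+4}$. The whole point is to save the last quantifier. Fix $\eta,\zeta,\mathcal L$ for the next four sections.

## Finite tests for a $\mathbf{\Pi}^0_{1+\zeta+1}$ set

Fix $P\in\mathbf{\Pi}^0_{1+\zeta+1}\setminus\mathbf{\Sigma}^0_{1+\zeta+1}$. Since $P$ is a countable intersection of $\mathbf{\Sigma}^0_{1+\zeta}$ sets and $1+\zeta\ge2$,
$$P=\bigcap_i\bigcup_n\theta_{i,n},\qquad\theta_{i,n}\in\mathbf{\Delta}^0_{1+\zeta}.$$
Lemma 1(2) provides clopen $\theta_{i,n}^c$ with $\{c:x\in\theta_{i,n}^c\Leftrightarrow x\in\theta_{i,n}\}\in\mathcal L$ for every $x$.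

*Running example.* Let $\mathcal L=\mathrm{Fr}$, so $\eta=2$ and $\zeta=1$, and let $P$ be the set of $x\in\mathbf 2^{\omega\times\omega}$ all of whose rows $x(i,\cdot)$ have finitely many $1$'s. This set is $\mathbf{\Pi}^0_3$-complete, so it is not $\mathbf{\Sigma}^0_3$. Put $\theta_{i,n}=\{x:x(i,j)=0\ \forall j\ge n\}$, a closed set, and $\theta_{i,n}^c=\{x:x(i,j)=0\text{ for }n\le j<c\}$. If $x\in\theta_{i,n}$, then $x\in\theta_{i,n}^c$ for all $c$. If $x(i,j)=1$ for some $j\ge n$, then $x\notin\theta^c_{i,n}$ for all $c>j$. So the two conditions agree for all large $c$.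

To test "$x\in P$" with finite means, look at the first $k$ rows, search for the witness of row $i$ only below a bound $w(i)$, and use the approximations with index $c$. The index set is
$$\mathbb W=\{(k,w,c):k,c\in\omega,\ w\in\omega^k,\ w(i)\le c\text{ for all }i<k\},$$
and the set of tests that $x$ passes is
$$\varphi(x)=\{(k,w,c)\in\mathbb W:\forall i<k\ \exists n<w(i)\ \ x\in\theta_{i,n}^c\}.\tag{1}$$
For each $d\in\mathbb W$, the set $C_d=\{x:d\in\varphi(x)\}$ is a finite intersection of finite unions of clopen sets, hence clopen. We need a filter on $\mathbb W$ that contains $\varphi(x)$ whenever $x\in P$, and $\mathbb W\setminus\varphi(x)$ whenever $x\notin P$. Then Lemma 1(3) with $\zeta+1$ in place of $\zeta$ gives rank $\ge\zeta+2$.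

The most direct filter consists of all $A\subseteq\mathbb W$ such that
$$\exists k_0\ \forall k\ge k_0\ \exists N\ \forall w\in\omega^k\text{ with all entries}>N:\quad\{c:(k,w,c)\in A\}\in\mathcal L.\tag{2}$$
This family contains $\mathbb W$, because $\mathcal L$ is free and so $\{c:c\ge w(i)\ \forall i<k\}\in\mathcal L$. It omits $\emptyset$, is closed under supersets, and is closed under intersections (take the larger $k_0$ and the larger $N$). It contains what we want. If $x\in P$, let $y(i)=\min\{n:x\in\theta_{i,n}\}$ and use $k_0=0$, $N=\max(\{0\}\cup\{y(i):i<k\})$: for $\mathcal L$-many $c$ we have $c\ge w(i)$ and $x\in\theta^c_{i,y(i)}$ for all $i<k$, and $y(i)<w(i)$. If $x\notin\bigcup_n\theta_{i,n}$, use $k_0=i+1$ and $N=0$: for a fixed $w$, for $\mathcal L$-many $c$ we have $x\notin\theta^c_{i,n}$ for all of the finitely many $n<w(i)$, and $(k,w,c)\in\mathbb W$ for $\mathcal L$-many $c$ as before. But counting quantifiers in (2) from the inside gives $\mathbf{\Sigma}^0_\eta$, then $\mathbf{\Pi}^0_{\eta+1}$ ($\forall w$), $\mathbf{\Sigma}^0_{\eta+2}$ ($\exists N$),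 $\mathbf{\Pi}^0_{\eta+3}$ ($\forall k$), $\mathbf{\Sigma}^0_{\eta+4}$ ($\exists k_0$). For $\mathcal L=\mathrm{Fr}$ this is $\mathbf{\Sigma}^0_6$, with nothing gained over Lemma 2.

## Freezing an initial segment of the bounds

The quantifier $\forall w$ in (2) is expensive because it stands outside "for $\mathcal L$-many $c$". Try to put it inside: require that, for $\mathcal L$-many $c$, all $w\in\omega^k$ with entries in $(N,c]$ satisfy $(k,w,c)\in A$. For fixed $c$ these are finitely many $w$, thanks to the restriction $w(i)\le c$ in $\mathbb W$, so this is a continuous condition applied to $\mathcal L$. For $x\in P$ nothing is lost, since the set of good $c$ above depended only on $k$ (we used $x\in\theta^c_{i,y(i)}$ for $i<k$).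

For $x\notin P$ this breaks down. In the running example, let $x(0,j)=1$ exactly for even $j$, and let all other rows be $0$. Then $x\notin P$. Let $k\ge1$, let $c>N$ be even, $c\ge2$, and let $w=(c,\dots,c)\in\omega^k$. Row $0$ passes with $n=c-1$, because $x(0,c-1)=0$, and the other rows pass with $n=0$. So $(k,w,c)\in\varphi(x)$, for infinitely many $c$, and $\mathbb W\setminus\varphi(x)$ does not satisfy the uniform requirement for any $k\ge1$ and $N$. The index $c$ must be large *depending on* $w(i)$, where $i$ is the bad row.

Only one coordinate of $w$ causes trouble, and $i$ does not depend on $k$. So freeze an initial segment $u$ of $w$ that is long enough to contain the coordinate $i$, and ask for uniformity only in the remaining coordinates.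

**Definition.** For $u\in\omega^{\le k}$ (sequences of length $\le k$), $N,c\in\omega$ and $A\subseteq\mathbb W$ put
$$B_k(u,N;c)=\{w\in\omega^k:u\subseteq w,\ w(i)>N\text{ for }|u|\le i<k,\ w(i)\le c\text{ for }i<k\},$$
$$S_A(k,u,N)=\{c\in\omega:(k,w,c)\in A\text{ for all }w\in B_k(u,N;c)\},$$
$$U_k(A)=\{u\in\omega^{\le k}:\exists N\ \ S_A(k,u,N)\in\mathcal L\}.$$

In words, $u\in U_k(A)$ says: with the first $|u|$ bounds frozen at $u$, and the others large enough, $A$ accepts all tests of length $k$, for $\mathcal L$-many $c$ uniformly.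

Example ($\mathcal L=\mathrm{Fr}$). Let $A=\{(k,w,c)\in\mathbb W:k\ge1,\ c>w(0)\}$ and $k\ge1$. Then $\emptyset\notin U_k(A)$: for each $c\ge N+1$ the sequence $(c,\dots,c)$ is in $B_k(\emptyset,N;c)$, and $(k,(c,\dots,c),c)\notin A$, so $S_A(k,\emptyset,N)$ is finite. But $(a)\in U_k(A)$ for every $a$, since $S_A(k,(a),0)\supseteq\{c:c>a\}$.

Three properties will carry the proof.

**(P1)** If $A\subseteq A'$, then $S_A(k,u,N)\subseteq S_{A'}(k,u,N)$ and $U_k(A)\subseteq U_k(A')$. Moreover $S_A(k,u,N)\cap S_{A'}(k,u,N)=S_{A\cap A'}(k,u,N)$. Both are immediate from the definitions.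

**(P2)** If $u\subseteq u'\in\omega^{\le k}$, $u'(i)>N$ for $|u|\le i<|u'|$, and $N'\ge N$, then $B_k(u',N';c)\subseteq B_k(u,N;c)$ for all $c$, and hence $S_A(k,u,N)\subseteq S_A(k,u',N')$. Indeed, let $w\in B_k(u',N';c)$. Then $u\subseteq u'\subseteq w$. For $|u|\le i<|u'|$ we have $w(i)=u'(i)>N$. For $|u'|\le i<k$ we have $w(i)>N'\ge N$.

**(P3)** $U_k(\emptyset)=\emptyset$. For each $c\ge N+1$ that bounds the entries of $u$, the sequence $u$ followed by entries $N+1$ is in $B_k(u,N;c)$, so $c\notin S_\emptyset(k,u,N)$. Thus $S_\emptyset(k,u,N)$ is finite, and not in $\mathcal L$ by Lemma 1(1).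

Note the warning in (P2): membership in $U_k(A)$ passes from $u$ to an extension $u'$ only if the new entries lie above the $N$ that witnesses $u\in U_k(A)$, and this $N$ depends on $u$ and on $k$.

## The filter $\mathcal F_0$, with one quantifier too many

Now let $\mathcal F_0$ be the family of $A\subseteq\mathbb W$ such that
$$\exists\ell_0\ \forall\ell\ge\ell_0\ \exists M\ \forall k\ge\ell\ \forall u\in\omega^\ell\text{ with all entries}>M:\quad u\in U_k(A).\tag{3}$$

**Claim 1.** If $x\in P$, then $\varphi(x)\in\mathcal F_0$.

*Proof.* Let $y(i)=\min\{n:x\in\theta_{i,n}\}$, which exists for every $i$. Take $\ell_0=0$. Given $\ell$, let $M=\max(\{0\}\cup\{y(i):i<\ell\})$. Let $k\ge\ell$, and let $u\in\omega^\ell$ have all entries $>M$. Put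
$$N_0=\max(\{0\}\cup\{y(i):i<k\}),\qquad X=\{c:x\in\theta^c_{i,y(i)}\ \forall i<k\}.$$
As a finite intersection of members of $\mathcal L$ (up to supersets), $X\in\mathcal L$. Let $c\in X$ and $w\in B_k(u,N_0;c)$. For $i<\ell$ we have $w(i)=u(i)>M\ge y(i)$; for $\ell\le i<k$ we have $w(i)>N_0\ge y(i)$. So for every $i<k$ the number $n=y(i)$ is below $w(i)$ and $x\in\theta^c_{i,n}$; that is, $(k,w,c)\in\varphi(x)$. Hence $X\subseteq S_{\varphi(x)}(k,u,N_0)$, and $u\in U_k(\varphi(x))$. $\square$

**Claim 2.** If $x\notin P$, then $\mathbb W\setminus\varphi(x)\in\mathcal F_0$.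

*Proof.* Fix $i$ with $x\notin\theta_{i,n}$ for all $n$. Take $\ell_0=i+1$, and $M=0$ for every $\ell\ge\ell_0$. Let $k\ge\ell$ and $u\in\omega^\ell$. Since $i<\ell$, the number $a=u(i)$ is defined, and $X=\{c:x\notin\theta^c_{i,n}\ \forall n<a\}\in\mathcal L$ because only finitely many $n$ occur. If $c\in X$ and $w\in B_k(u,0;c)$, then $w(i)=a$, so no $n<w(i)$ has $x\in\theta^c_{i,n}$, and $(k,w,c)\notin\varphi(x)$. Hence $X\subseteq S_{\mathbb W\setminus\varphi(x)}(k,u,0)$, and $u\in U_k(\mathbb W\setminus\varphi(x))$. $\square$

One checks quickly that $\mathcal F_0$ is a filter. It contains $\mathbb W$ because $S_{\mathbb W}(k,u,N)=\omega$, and it omits $\emptyset$ by (P3). For $A_1,A_2\in\mathcal F_0$ use the larger $\ell_0$ and the larger $M$: if $u\in U_k(A_1)\cap U_k(A_2)$ with witnesses $N_1,N_2$, then (P2) and (P1) with $N=\max(N_1,N_2)$ give $u\in U_k(A_1\cap A_2)$. So $\mathcal F_0$ has everything we need except the class: $u\in U_k(A)$ is $\mathbf{\Sigma}^0_\eta$ (checked in Step 1 below), $\forall k\,\forall u$ gives $\mathbf{\Pi}^0_{\eta+1}$, $\exists M$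 gives $\mathbf{\Sigma}^0_{\eta+2}$, $\forall\ell$ gives $\mathbf{\Pi}^0_{\eta+3}$, and then "$\exists\ell_0$" gives $\mathbf{\Sigma}^0_{\eta+4}$, the old price. This one leading quantifier is what separates us from Lemma 3.

The quantifier "$\exists\ell_0$" says that only sufficiently long sequences $u$ must lie in $U_k(A)$. We can require something of *every* length $\ell$ if we let a short $u$ be lengthened first: instead of "$u\in U_k(A)$", ask that $u$ have an extension $u'\in U_k(A)$ of bounded length. The bound on $|u'|$ is one more number chosen after $\ell$, so it merges with the quantifier $\exists M$ that is already there. The statement now begins with $\forall\ell$.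

What has to be paid for is closure under intersection. For $\mathcal F_0$ we compared $A_1$ and $A_2$ at the same $u$; now each of them picks its own extension. By the warning after (P2), we must be able to ask that new entries be larger than a prescribed $N$, so this demand goes into the definition.

**Definition.** Let $\mathcal F$ be the family of $A\subseteq\mathbb W$ such that
$$\begin{aligned}&\forall\ell\ \exists m\ge\ell\ \forall k\ge m\ \forall u\in\omega^\ell\text{ with all entries}>m\ \ \forall N\ \ \exists u'\in U_k(A):\\ &\qquad u\subseteq u',\quad|u'|\le m,\quad u'(i)>N\text{ for }\ell\le i<|u'|.\end{aligned}\tag{4}$$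

The number $m$ has three jobs: it bounds the length of $u'$, it is the threshold for the entries of $u$, and it is the threshold for $k$ (which guarantees $|u'|\le k$). For instance, the set $A$ of the example in the previous section is in $\mathcal F$: given $\ell$, let $m=\max(\ell,1)$; if $\ell\ge1$ then $u'=u$ works, by the computation there with $a=u(0)$ and (P2), and if $\ell=0$ then $u'=(N+1)$ works.

## Proof of Lemma 3

We show that $\mathcal F$ is $\mathbf{\Pi}^0_{\eta+3}$, that it is a proper filter, and that it contains $\mathcal F_0$, so that Claims 1 and 2 apply to it.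

**Step 1: the Borel class.** The purpose is to count quantifiers in (4). For fixed $k,u,N,c$ the set $B_k(u,N;c)$ is finite, so whether $c\in S_A(k,u,N)$ depends on finitely many points of $A$. Hence $A\mapsto S_A(k,u,N)$ is continuous, and $\{A:S_A(k,u,N)\in\mathcal L\}$ is $\mathbf{\Sigma}^0_\eta$ as a continuous preimage of $\mathcal L$. The union over $N$, namely $\{A:u\in U_k(A)\}$, is $\mathbf{\Sigma}^0_\eta$. In (4), "$\exists u'$" is a countable union and keeps $\mathbf{\Sigma}^0_\eta$; "$\forall k\,\forall u\,\forall N$" gives $\mathbf{\Pi}^0_{\eta+1}$; "$\exists m$" gives $\mathbf{\Sigma}^0_{\eta+2}$; "$\forall\ell$" gives $\mathbf{\Pi}^0_{\eta+3}$.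

**Step 2: the easy filter properties.** We have $\mathbb W\in\mathcal F$: take $m=\ell$ and $u'=u$, since $S_{\mathbb W}(k,u,N)=\omega\in\mathcal L$. Closure under supersets follows from the monotonicity of $U_k$ in (P1). Finally $\emptyset\notin\mathcal F$, since (4) with $\ell=0$, $k=m$, $u=\emptyset$, $N=0$ asks for an element of $U_k(\emptyset)$, which is empty by (P3).

**Step 3: closure under intersection.** This is the heart of the proof. The plan is to extend $u$ first for the sake of $A_1$, read off the witness $N_1$ of that extension, and then extend further for the sake of $A_2$ with new entries above $N_1$, so that the first success is not destroyed.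

Let $A_1,A_2\in\mathcal F$, and let $m_1(\ell)$, $m_2(\ell)$ be numbers $m$ as in (4) for $A_1$, $A_2$. Fix $\ell$. The first extension will have some length $j$ with $\ell\le j\le m_1(\ell)$, not known in advance, and (4) for $A_2$ will be used at $j$. Since there are finitely many candidates for $j$, we can put
$$m=\max\bigl(\{m_1(\ell)\}\cup\{m_2(j):\ell\le j\le m_1(\ell)\}\bigr).\tag{5}$$
Then $m\ge m_1(\ell)\ge\ell$. Let $k\ge m$, let $u\in\omega^\ell$ have all entries $>m$, and let $N\in\omega$.

*First extension.* We have $k\ge m_1(\ell)$, and all entries of $u$ exceed $m_1(\ell)$. Apply (4) for $A_1$ at $\ell$, with $\max(N,m)$ in place of $N$. We get $u'\in U_k(A_1)$ with $u\subseteq u'$, $j:=|u'|\le m_1(\ell)$, and $u'(i)>\max(N,m)$ for $\ell\le i<j$. Choose $N_1$ with $S_{A_1}(k,u',N_1)\in\mathcal L$.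

*Second extension.* All entries of $u'$ exceed $m$: the old ones by the choice of $u$, the new ones because we asked for it. As $m\ge m_2(j)$ by (5), all entries of $u'$ exceed $m_2(j)$, and $k\ge m_2(j)$. So (4) for $A_2$ may be applied at $j$, to $u'$, with $\max(N,N_1)$ in place of $N$. We get $u''\in U_k(A_2)$ with $u'\subseteq u''$, $|u''|\le m_2(j)\le m$, and $u''(i)>\max(N,N_1)$ for $j\le i<|u''|$. Choose $N_2$ with $S_{A_2}(k,u'',N_2)\in\mathcal L$.

*Combination.* Let $N_3=\max(N_1,N_2)$. The entries of $u''$ beyond $u'$ exceed $N_1$, and $N_3\ge N_1$, so (P2) gives $S_{A_1}(k,u'',N_3)\supseteq S_{A_1}(k,u',N_1)\in\mathcal L$. Also by (P2), now with no new entries, $S_{A_2}(k,u'',N_3)\supseteq S_{A_2}(k,u'',N_2)\in\mathcal L$. By (P1) the intersection of the two left sides is $S_{A_1\cap A_2}(k,u'',N_3)$, which is therefore in $\mathcal L$. So $u''\in U_k(A_1\cap A_2)$.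

Moreover $u\subseteq u''$ and $|u''|\le m$, and $u''(i)>N$ for $\ell\le i<|u''|$, since both extensions used entries above $N$. Thus $m$ is as required in (4) for $A_1\cap A_2$ at $\ell$. As $\ell$ was arbitrary, $A_1\cap A_2\in\mathcal F$.

**Step 4: $\mathcal F_0\subseteq\mathcal F$.** This transfers Claims 1 and 2 to $\mathcal F$. Let $A\in\mathcal F_0$, with $\ell_0$ as in (3). Given $\ell$, put $\ell'=\max(\ell,\ell_0)$, let $M$ be as in (3) for $\ell'$, and let $m=\max(\ell',M)\ge\ell$. Let $k\ge m$, let $u\in\omega^\ell$ have all entries $>m$, and let $N\in\omega$. Extend $u$ by entries equal to $\max(N,m)+1$ to a sequence $u'$ of length $\ell'$ (so $u'=u$ if $\ell\ge\ell_0$). All entries of $u'$ exceed $m\ge M$, and $k\ge m\ge\ell'$, so $u'\in U_k(A)$ by (3). Also $|u'|=\ell'\le m$, and the new entries exceed $N$. So (4) holds for $A$.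

**Step 5: the rank.** By Step 4 and the two claims, $\varphi(x)\in\mathcal F$ if $x\in P$, and $\mathbb W\setminus\varphi(x)\in\mathcal F$ if $x\notin P$. In both cases the set in question is $\{d\in\mathbb W:x\in C_d\Leftrightarrow x\in P\}$, where the $C_d$ are clopen. By Step 1, $\mathcal F$ is Borel. Since $P\notin\mathbf{\Sigma}^0_{1+\zeta+1}$, we have $P\notin\mathbf{\Delta}^0_{1+(\zeta+1)}$, and Lemma 1(3) with $\zeta+1$ in place of $\zeta$ gives $\operatorname{rk}(\mathcal F)\ge\zeta+2$. This proves Lemma 3. $\square$

## Rank three in $\mathbf{\Pi}^0_5$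

*Proof of Theorem 1.* Apply Lemma 3 to $\mathcal L=\mathrm{Fr}$, with $\eta=2$ and $\zeta=1$. The result is a $\mathbf{\Pi}^0_5$ filter of rank $\ge3$. By fact (a) with $\xi=4$ (so $1+\xi=5$), no $\mathbf{\Pi}^0_5$ filter has rank $\ge4$. So the rank is exactly $3$. Since $3^*=6$ and $\mathbf{\Pi}^0_5\subseteq\mathbf{\Pi}^0_6$, Conjecture 8.5 fails for $\xi=3$. $\square$

In this case the running example makes the lower bound explicit: the clopen sets $C_{(k,w,c)}$ say that every row $i<k$ of $x$ vanishes on $[n,c)$ for some $n<w(i)$, and along $\mathcal F$ they converge to the $\mathbf{\Pi}^0_3$-complete set $P$.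

## All other ordinals

*Proof of Theorem 2, true cases.* We have $1^*=2=1+1$, $\lambda^*=\lambda=1+\lambda$, and $(\lambda+1)^*=\lambda+1=1+(\lambda+1)$. So for $\xi=1$, $\xi=\lambda$ and $\xi=\lambda+1$ we have $\xi^*=1+\xi$, and the statement is fact (a). For $\xi=2$ we have $\xi^*=4$. Let $\mathcal F$ be a $\mathbf{\Pi}^0_4$ filter. If it is not free, its rank is $0$ by Lemma 1(1). If it is free, its rank is $1$ by fact (c). So its rank is never $\ge2$.

*False cases, finite $\xi=n\ge3$.* For $n=3$ this is Theorem 1. One application of Lemma 2 to that $\mathbf{\Pi}^0_5$ filter gives a $\mathbf{\Sigma}^0_6$ filter of rank $\ge4$. Each further application adds $2$ to the class and at least $1$ to the lower bound for the rank. So for each $n\ge4$ there is a $\mathbf{\Sigma}^0_{2n-2}$ filter of rank $\ge n$, and $\mathbf{\Sigma}^0_{2n-2}\subseteq\mathbf{\Pi}^0_{2n}=\mathbf{\Pi}^0_{n^*}$.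

*False cases, $\xi=\lambda+n$ with $n\ge2$.* By fact (b) there is a $\mathbf{\Sigma}^0_\lambda$ filter of rank $\lambda$. Lemma 3 with $\eta=\zeta=\lambda$ gives a $\mathbf{\Pi}^0_{\lambda+3}$ filter of rank $\ge\lambda+2$, and $(\lambda+2)^*=\lambda+3$. This settles $n=2$. Lemma 2 turns it into a $\mathbf{\Sigma}^0_{\lambda+4}$ filter of rank $\ge\lambda+3$. Applying Lemma 2 repeatedly, for each $n\ge3$ we get a $\mathbf{\Sigma}^0_{\lambda+2n-2}$ filter of rank $\ge\lambda+n$, and
$$\mathbf{\Sigma}^0_{\lambda+2n-2}\subseteq\mathbf{\Pi}^0_{\lambda+2n-1}=\mathbf{\Pi}^0_{(\lambda+n)^*}.$$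
Every countable $\xi>0$ has now been treated. $\square$

*Proof of Theorem 3.* (1) By fact (a) with $\xi=3$, no $\mathbf{\Pi}^0_4$ filter has rank $\ge3$. For $\lambda$ limit, the proof of Theorem 2 produced a $\mathbf{\Pi}^0_{\lambda+3}$ filter of rank $\ge\lambda+2$. By fact (a) with $\xi=\lambda+3$, where $1+\xi=\lambda+3$, its rank is not $\ge\lambda+3$, so it is exactly $\lambda+2$. By fact (a) with $\xi=\lambda+2$, where $1+\xi=\lambda+2$, no $\mathbf{\Pi}^0_{\lambda+2}$ filter has rank $\ge\lambda+2$.

(2) Suppose that there is a $\mathbf{\Pi}^0_p$ filter of rank $\ge\rho\ge1$. Lemma 2, in its $\mathbf{\Pi}$ version, gives a $\mathbf{\Sigma}^0_{p+1}$ filter of rank $\ge\rho+1$. Lemma 3 then gives a $\mathbf{\Pi}^0_{p+4}$ filter of rank $\ge\rho+3$. So from the pair $(p,\rho)$ we pass to $(p+4,\rho+3)$. Start with $(5,3)$ from Theorem 1, respectively with $(\lambda+3,\lambda+2)$ from part (1). After $j-1$ rounds we arrive at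
$$(4j+1,\ 3j),\qquad\text{respectively}\qquad(\lambda+4j-1,\ \lambda+3j-1).$$
For $\xi=3j$ this is a $\mathbf{\Pi}^0_{4j+1}$ filter of rank $\ge\xi$, while $\xi^*=6j$. The difference $6j-(4j+1)=2j-1$ is unbounded as $j$ grows. $\square$
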